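\title{Reading the transcendence degree of an algebraically closed field from its skew field of additive polynomials}

\begin{abstract}
Let $F$ be an algebraically closed field of characteristic $p>0$, and let $\mathcal O_F$ be the skew field of quotients of the ring of additive polynomials over $F$ under addition and composition. For each $d\ge 1$ we construct a single first-order sentence in the language of rings that holds in $\mathcal O_F$ exactly when $F$ has transcendence degree at least $d$ over its prime field. Hence fields of distinct finite transcendence degrees give skew fields that are not elementarily equivalent, which answers a question from \cite{source}. It follows that $\mathcal O_F$ and $\mathcal O_{F'}$ are elementarily equivalent if and only if the transcendence degrees of $F$ and $F'$ are equal or both infinite. The proof defines the twisted Laurent polynomials inside $\mathcal O_F$ by means of commutators, uses kernels of additive polynomials to quantify over finite subspaces of $F$, and expresses algebraic dependence by a form of Horner's rule with finitely many intermediate values.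
\end{abstract}

\section{Introduction}

\subsection*{The question}
Fix a prime $p$. Let $\mathbb F_p$ be the field with $p$ elements, $\overline{\mathbb F}_p$ its algebraic closure, and $\mathrm{acf}_p$ the theory of algebraically closed fields of characteristic $p$. Throughout, $F$ and $F'$ denote models of $\mathrm{acf}_p$, and $\operatorname{trdeg}$ is transcendence degree over $\mathbb F_p$.

The endomorphisms of the additive group of $F$, as an algebraic group, are the additive polynomials $\sum_i a_iT^{p^i}$ with $a_i\in F$. They form a ring under addition and composition. If $X$ stands for the Frobenius endomorphism $T^p$, this ring is the twisted polynomial ring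
\[
F\{X\}=\Bigl\{\textstyle\sum_i a_iX^i:\ a_i\in F,\ \text{finite sums}\Bigr\},\qquad Xa=a^pX\quad(a\in F).
\]
It is an Ore domain. Let $\mathcal O_F$ be its skew field of quotients, viewed as a structure in the language of rings. How much of $F$ can be recovered from the first-order theory of $\mathcal O_F$?

Corollary 2.5 of \cite{source} says that if $\operatorname{trdeg}F>0$, then $\mathcal O_F$ and $\mathcal O_{\overline{\mathbb F}_p}$ are not elementarily equivalent. The question posed there is whether this extends to all pairs of models of $\mathrm{acf}_p$ of distinct, finite transcendence degrees. We show that it does.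

\begin{theorem}\label{thm:A}
For every $d\ge 1$ there is a sentence $\psi_d$ of the language of rings, depending only on $p$ and $d$, such that for every $F\models\mathrm{acf}_p$
\[
\mathcal O_F\models\psi_d\iff \operatorname{trdeg}F\ge d .
\]
Consequently, if $\operatorname{trdeg}F\ne\operatorname{trdeg}F'$ and at least one of the two is finite, then $\mathcal O_F\not\equiv\mathcal O_{F'}$.
\end{theorem}

With a standard back-and-forth argument this gives a complete classification. Here $\equiv_{\infty\omega}$ denotes equivalence for the logic $L_{\infty\omega}$, which allows conjunctions and disjunctions of arbitrary sets of formulas, but quantification over only finitely many variables at a time.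

\begin{theorem}\label{thm:B}
For $F,F'\models\mathrm{acf}_p$ the following are equivalent:
\begin{enumerate}
\item[(i)] $\mathcal O_F\equiv\mathcal O_{F'}$;
\item[(ii)] $\mathcal O_F\equiv_{\infty\omega}\mathcal O_{F'}$;
\item[(iii)] $\operatorname{trdeg}F=\operatorname{trdeg}F'$, or both are infinite.
\end{enumerate}
Moreover:
\begin{enumerate}
\item[(iv)] if $F\subseteq F'$ both have infinite transcendence degree, then $\mathcal O_F\preceq\mathcal O_{F'}$;
\item[(v)] $\mathcal O_F\cong\mathcal O_{F'}$ if and only if $F\cong F'$;
\item[(vi)] for each finite $d$, a single sentence characterizes, among all $\mathcal O_F$ with $F\models\mathrm{acf}_p$, the isomorphism type of those with $\operatorname{trdeg}F=d$.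
\end{enumerate}
\end{theorem}

\subsection*{Where the information can come from}
If $t\in F$ is transcendental over $\mathbb F_p$, then the centralizer of $t$ in $\mathcal O_F$ is exactly $F$ (Lemma~\ref{lem:centralizer}). So the field $F$ is definable with a parameter. This alone does not help: the theory $\mathrm{acf}_p$ is complete, so the pure field $F$ has the same first-order theory for every transcendence degree. Conjugation by $X$ does not help either, since it induces on $F$ the map $a\mapsto a^p$, which is already definable in $F$. Whatever distinguishes transcendence degree $1$ from $2$ must come from the other elements of $\mathcal O_F$.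

They help because an additive polynomial encodes a finite set. The zero set in $F$ of a nonzero $L\in F\{X\}$ is a finite $\mathbb F_p$-subspace, and every finite subspace occurs. If $L(b)=0$ can be expressed in $\mathcal O_F$, we can quantify over \emph{all} finite subspaces of $F$, of unbounded dimension, and this is far more than first-order logic can do in the field itself. Three things are then needed.

\begin{enumerate}
\item \emph{Evaluation.} Put $Y=X-1$ and let $R=F\{X,X^{-1}\}$ be the ring of twisted Laurent polynomials. For $L\in R$ and $b\in F$ we have $L(b)=0$ if and only if $LbY^{-1}\in R$ (Section~\ref{sec:kernels}). So it suffices to define $R$.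
\item \emph{Defining $R$.} If $F$ contains an element transcendental over $\mathbb F_p$, then $f\in R$ if and only if for all $a,b\in F$ the element $afb$ is of the form $Xy-yX$ (Section~\ref{sec:define}). The proof identifies $\mathcal O_F/R$ with $F\otimes_{\mathbb F_p}F$ by partial fractions (Section~\ref{sec:pf}), which turns the commutator with $X$ into the Artin--Schreier map $r\mapsto r^p-r$.
\item \emph{Dependence.} Algebraic dependence of $x_1,\dots,x_d$ is expressed by quantifying over finite sets (Section~\ref{sec:horner}). This step is commutative and elementary.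
\end{enumerate}

A sentence of $\mathcal O_{F'}$ cannot speak directly about $X$ or $F'$. It asserts only that \emph{some} elements $t,u$ behave in certain ways like a transcendental $t$ and $X$. The sentence is arranged so that these properties, for whatever $t,u$ they hold, bound $\operatorname{trdeg}F'$ from below.

\section{Twisted Laurent series}\label{sec:prelim}

For $s\in\mathcal O_F$ let $C(s)$ be its centralizer in $\mathcal O_F$, and write $[u,y]=uy-yu$. Let $\varphi(a)=a^p$. This is an automorphism of $F$, so $a^{p^i}=\varphi^i(a)$ makes sense for all $i\in\mathbb Z$.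

The ring $F\{X\}$ has division on the right: given $L$ and $Q\ne0$ there are $M,r$ with $L=MQ+r$ and $\deg r<\deg Q$ (where $\deg 0=-\infty$), since $aX^n=\bigl(ab^{-p^{n-m}}X^{n-m}\bigr)\,bX^m$ for $n\ge m$ and $b\ne 0$. Every element of $\mathcal O_F$ has the form $g^{-1}h$ with $g,h\in F\{X\}$, $g\ne0$. Let
\[
D_F=F((X))=\Bigl\{\textstyle\sum_{i\ge m}a_iX^i:\ m\in\mathbb Z,\ a_i\in F\Bigr\},\qquad X^ia=a^{p^i}X^i ,
\]
be the skew field of twisted Laurent series. It contains $F\{X\}$, hence contains $\mathcal O_F$. Let $v$ be the $X$-adic valuation on $D_F$: for $f=\sum a_iX^i\ne0$, $v(f)$ is the least $i$ with $a_i\ne0$, and $v(0)=\infty$. It satisfies $v(fg)=v(f)+v(g)$, and the residue map $\{v\ge0\}\to F$, $\sum a_iX^i\mapsto a_0$, is a ring homomorphism with kernel $\{v>0\}$.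

\begin{lemma}\label{lem:centralizer}
If $t\in F$ is transcendental over $\mathbb F_p$, then $C(t)=F$.
\end{lemma}
\begin{proof}
Clearly $F\subseteq C(t)$. If $\sum a_iX^i\in D_F$ commutes with $t$, then $a_i(t^{p^i}-t)=0$ for all $i$. As $t^{p^i}\ne t$ for $i\ne0$, only $a_0$ can be nonzero.
\end{proof}

\begin{lemma}\label{lem:residue}
Let $K\subseteq\mathcal O_{F'}$ be a commutative subfield and $u\in\mathcal O_{F'}$ a nonzero element with $uau^{-1}=a^p$ for all $a\in K$. Then $v(a)=0$ for all $a\in K\setminus\{0\}$, and the residue map embeds $K$ in $F'$. In particular $\operatorname{trdeg}K\le\operatorname{trdeg}F'$.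
\end{lemma}
\begin{proof}
For $a\in K\setminus\{0\}$ we have $v(a)=v(uau^{-1})=v(a^p)=p\,v(a)$, so $v(a)=0$. Thus the residue map is defined on $K$ and sends nonzero elements to nonzero elements.
\end{proof}

These two lemmas already separate transcendence degree $0$ from positive transcendence degree.

\begin{example}\label{ex:zero}
Consider the sentence ``there are $t$ and $u\ne0$ such that $C(t)$ is commutative and $ua=a^pu$ for all $a\in C(t)$.'' If $\operatorname{trdeg}F\ge1$, it holds in $\mathcal O_F$: take $t$ transcendental and $u=X$. It fails in $\mathcal O_{\overline{\mathbb F}_p}$. Indeed, suppose $t,u$ are as described and let $K=C(t)$. By Lemma~\ref{lem:residue}, $K$ embeds in $\overline{\mathbb F}_p$, so $t^{p^n}=t$ for some $n\ge1$. Then $u^ntu^{-n}=t^{p^n}=t$, so $u^n\in K$ and $v(u)=0$. Taking residues in $uau^{-1}=a^p$ gives $\bar a=\bar a^p$ in the commutative field $\overline{\mathbb F}_p$, so $a=a^p$ for all $a\in K$. Hence $t\in\mathbb F_p$ is central and $C(t)$ is all of $\mathcal O_{\overline{\mathbb F}_p}$, which is not commutative.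
\end{example}

This argument sees only whether a single element is algebraic over $\mathbb F_p$. To compare higher degrees we must speak about algebraic relations among several elements.

\section{Kernels and finite subspaces}\label{sec:kernels}

Let
\[
R=R_F=\Bigl\{\textstyle\sum_{i=-m}^{m}a_iX^i:\ m\ge 0,\ a_i\in F\Bigr\}\subseteq\mathcal O_F,\qquad Y=X-1 .
\]
For $L=\sum a_iX^i\in R$ and $b\in F$ put $L(b)=\sum a_ib^{p^i}$. This makes $F$ a left $R$-module, so $(ML)(b)=M(L(b))$. Let $\ker L=\{b\in F:L(b)=0\}$.

The vanishing of $L\in F\{X\}$ at $b\neq0$ is a divisibility condition: the remainder of $L$ on right division by $X-b^{p-1}$ is a constant $c$ with $cb=L(b)$. Since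
\begin{equation}\label{eq:conj}
X-b^{p-1}=b^p\,Y\,b^{-1},
\end{equation}
all these divisors are obtained from the single element $Y$, and the condition says that $LbY^{-1}$ is a polynomial. The same works for Laurent polynomials.

\begin{lemma}\label{lem:eval}
For $L\in R$ and $b\in F$ we have $LbY^{-1}\in L(b)Y^{-1}+R$. Hence
\begin{equation}\label{eq:ker}
\{b\in F:\ LbY^{-1}\in R\}=\ker L .
\end{equation}
\end{lemma}
\begin{proof}
We have $Lb-L(b)=\sum_ia_ib^{p^i}(X^i-1)$. Each $X^i-1$ lies in $RY$: for $i\ge1$ it is $(X^{i-1}+\dots+1)Y$, and $X^{-i}-1=-X^{-i}(X^i-1)$. This proves the first statement. If $e\in F$ is nonzero, then $eY^{-1}\notin R$, because $Y^{-1}=-\sum_{i\ge0}X^i$ in $D_F$ has infinitely many nonzero coefficients. This gives \eqref{eq:ker}.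
\end{proof}

\begin{lemma}\label{lem:subspaces}
The family $\{\ker L:\ 0\ne L\in R\}$ is exactly the set of all finite $\mathbb F_p$-subspaces of $F$.
\end{lemma}
\begin{proof}
Let $0\ne L=\sum_{i=-m}^ma_iX^i$. Clearly $\ker L$ is an $\mathbb F_p$-subspace. If $L(b)=0$, then $0=L(b)^{p^m}=\sum_ia_i^{p^m}b^{p^{i+m}}$, a nonzero polynomial equation for $b$. So $\ker L$ is finite.

Conversely, $\{0\}=\ker 1$, and it suffices to show that if $U=\ker L$ is in the family and $b\in F\setminus U$, then $U+\mathbb F_pb$ is in the family. Put $e=L(b)\neq0$. The kernel of $(X-e^{p-1})L$ consists of the $c$ with $L(c)^p=e^{p-1}L(c)$, that is, with $L(c)\in\mathbb F_pe=L(\mathbb F_pb)$. So it is $U+\mathbb F_pb$.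
\end{proof}

\section{Algebraic dependence by means of finite sets}\label{sec:horner}

Before defining $R$, let us see what can be done with finite subspaces. Let $K$ be a (commutative) field of characteristic $p$ and $k$ a subfield. That $x\in K$ is transcendental over $k$ means that no equation $g_0+g_1x+\dots+g_nx^n=0$ holds with coefficients $g_j\in k$ that are not all $0$, and the difficulty is that $n$ is unbounded. Horner's rule computes the left side by starting from $0$ and repeating one step, $w\mapsto a+xw$ with $a$ a coefficient. The intermediate values, together with the starting value $0$, form a finite set $U$ in which every element is $a+xw'$ with $a\in k$ and $w'\in U$. Conversely, we shall see that if $x$ is transcendental over $k$, then a finite set $U$ with this property can contain only rational functions of $x$ over $k$ that are regular at $x=0$. So the unbounded $n$ can be traded for one quantifier over finite sets.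

\begin{example}\label{ex:one}
Call $x\in K\setminus\{0\}$ \emph{degenerate} if some finite $\mathbb F_p$-subspace $U\subseteq K$ satisfies $U\subseteq\mathbb F_p+xU$ and $xU\cap\mathbb F_p\ne\{0\}$.

Let $p=2$ and $x^2+x+1=0$. Horner's rule passes through $1$, then $1+x\cdot 1=1+x$, then $1+x(1+x)=0$. The span is $U=\{0,1,x,1+x\}$. It lies in $\mathbb F_2+xU$, since $0=0+x\cdot0$, $\ 1=1+x\cdot0$, $\ x=0+x\cdot 1$, and $1+x=1+x\cdot1$. Also $x(1+x)=1$ is a nonzero element of $xU\cap\mathbb F_2$. So $x$ is degenerate.

Now let $x$ be transcendental over $\mathbb F_p$, with $p$ arbitrary, and suppose $U$ shows that it is degenerate. Since $U$ is closed under multiplication by $\mathbb F_p$, it contains $w_0=1/x$. Write $w_0=a_0+xw_1$, $w_1=a_1+xw_2$, and so on, with $a_m\in\mathbb F_p$ and $w_m\in U$. Then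
\[
w_m=x^{-m-1}-a_0x^{-m}-\dots-a_{m-1}x^{-1},
\]
and these are infinitely many distinct elements of the finite set $U$. So $x$ is not degenerate.
\end{example}

For several elements, $\mathbb F_p$ must be replaced at step $i$ by coefficients built from $x_1,\dots,x_{i-1}$. The ring $\mathbb F_p[x_1,\dots,x_{i-1}]$ would be natural, but any set between this ring and the algebraic closure of its fraction field in $K$ serves as well, since algebraic dependence over the two is the same. The set $A_{i-1}$ defined next is of this kind if $\mathcal U$ is the set of all finite $\mathbb F_p$-subspaces of $K$ and $x_1,\dots,x_{i-1}$ are algebraically independent. The proposition below separates what is needed for each of the two inclusions.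

Let $\mathcal U$ be a family of subsets of $K$ and $x_1,\dots,x_d\in K\setminus\{0\}$. Put $A_0=\mathbb F_p$ and, for $1\le i\le d$,
\[
A_i=\bigcup\{U\in\mathcal U:\ U\subseteq A_{i-1}+x_iU\},
\]
where $A_{i-1}+x_iU=\{a+x_iw:a\in A_{i-1},\,w\in U\}$. Let $D_i$ be the statement
\[
D_i:\quad\text{there is } U\in\mathcal U\ \text{ with }\ U\subseteq A_{i-1}+x_iU\ \text{ and }\ x_iU\cap A_{i-1}\not\subseteq\{0\}.
\]

\begin{proposition}\label{prop:horner}
\begin{enumerate}
\item[(a)] Suppose $\mathcal U$ contains every finite $\mathbb F_p$-subspace of $K$. If $D_1,\dots,D_d$ all fail, then $x_1,\dots,x_d$ are algebraically independent over $\mathbb F_p$.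
\item[(b)] Suppose every member of $\mathcal U$ is finite. If $x_1,\dots,x_d$ are algebraically independent over $\mathbb F_p$, then $D_1,\dots,D_d$ all fail.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Put $P_i=\mathbb F_p[x_1,\dots,x_i]\subseteq K$. For $g_0,\dots,g_n\in P_{i-1}$ consider the Horner values
\[
g^{(m)}=\sum_{j\ge m}g_jx_i^{\,j-m}\quad(0\le m\le n),\qquad g^{(n+1)}=0,
\]
and let $U$ be the $\mathbb F_p$-span of $g^{(0)},\dots,g^{(n)}$, a finite subspace, so $U\in\mathcal U$. From $g^{(m)}=g_m+x_ig^{(m+1)}$ we get, for $c_m\in\mathbb F_p$, $\sum_mc_mg^{(m)}=\sum_mc_mg_m+x_i\sum_mc_mg^{(m+1)}$. Hence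
\begin{equation}\label{eq:horner}
U\subseteq P_{i-1}+x_iU .
\end{equation}

We claim that $P_i\subseteq A_i$ for $0\le i\le d$. This holds for $i=0$. If $P_{i-1}\subseteq A_{i-1}$ and $g=\sum_jg_jx_i^j\in P_i$ with $g_j\in P_{i-1}$, then \eqref{eq:horner} gives $U\subseteq A_{i-1}+x_iU$, so $g=g^{(0)}\in A_i$.

Suppose $x_1,\dots,x_d$ are algebraically dependent. Then some $x_i$ is algebraic over the fraction field of $P_{i-1}$. Clear denominators in an equation for $x_i$ and divide by a power of $x_i\ne0$, to get $g_0,\dots,g_n\in P_{i-1}$ with $\sum_jg_jx_i^j=0$, $g_0\ne0$ and $n\ge1$. With $U$ as above, $U\subseteq A_{i-1}+x_iU$, and $g^{(1)}\in U$ satisfies $x_ig^{(1)}=g^{(0)}-g_0=-g_0$, a nonzero element of $P_{i-1}\subseteq A_{i-1}$. So $D_i$ holds.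

(b) Let $k_i$ be the algebraic closure of $\mathbb F_p(x_1,\dots,x_i)$ in $K$. We show by induction on $i$ that $A_i\subseteq k_i$ and, for $i\geq 1$, that $D_i$ fails. Clearly $A_0\subseteq k_0$. Let $i\ge1$, assume $A_{i-1}\subseteq k:=k_{i-1}$, and put $x=x_i$, which is transcendental over $k$. Let $k[x]_{(x)}$ be the ring of rational functions in $x$ over $k$ that are regular at $x=0$.

Let $U\in\mathcal U$ with $U\subseteq A_{i-1}+xU$, and let $w\in U$. Put $w_0=w$ and choose successively $a_m\in A_{i-1}$ and $w_{m+1}\in U$ with $w_m=a_m+xw_{m+1}$. As $U$ is finite, $w_m=w_n$ for some $m<n$. Then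
\[
w_m=a_m+a_{m+1}x+\dots+a_{n-1}x^{n-m-1}+x^{n-m}w_m,
\]
so $(1-x^{n-m})w_m\in k[x]$. As $1-x^{n-m}$ has value $1$ at $x=0$, it follows that $w_m\in k[x]_{(x)}$. Hence $w=a_0+\dots+a_{m-1}x^{m-1}+x^mw_m\in k[x]_{(x)}$. We have shown $U\subseteq k[x]_{(x)}\subseteq k_i$, and therefore $A_i\subseteq k_i$.

If $D_i$ held, some such $U$ would contain an element $e$ with $xe=a$, $0\ne a\in A_{i-1}\subseteq k$. But $e=a/x\notin k[x]_{(x)}$.
\end{proof}

The two parts ask opposite things of $\mathcal U$: (a) needs it to be large, (b) needs its members to be small. A first-order sentence can force a definable family to contain all finite subspaces, by closure under adding one vector. Our sentence will not try to force the members to be finite. This is not needed, since (b) will be applied only to the intended $\mathcal U$, the set of all finite subspaces of $F$.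

\section{Partial fractions: \texorpdfstring{$\mathcal O_F/R\cong F\otimes F$}{O/R = F tensor F}}\label{sec:pf}

By Lemma~\ref{lem:eval} we now have to define $R$ in $\mathcal O_F$. We first describe the quotient $\mathcal O_F/R$. A rational function in one commuting variable over an algebraically closed field is, modulo Laurent polynomials, a combination of terms $(x-c)^{-m}$ with $c\ne0$. In $\mathcal O_F$ things are simpler. By \eqref{eq:conj} all the elements $X-c$ with $c\ne0$ arise from $Y$ by multiplying with scalars on both sides, so there is essentially one pole. Higher powers are unnecessary: if $\gamma\in F$ satisfies $\gamma^p-\gamma=1$, then $Y\gamma=\gamma^pX-\gamma=\gamma^pY+1$, hence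
\[
Y^{-2}=\gamma Y^{-1}-Y^{-1}\gamma^p .
\]
So a double pole is a difference of two simple ones. Here is the general statement.

\begin{lemma}\label{lem:factor}
Every nonzero $L\in F\{X\}$ is a product of elements of $(F\setminus\{0\})\cup\{X,Y\}$.
\end{lemma}
\begin{proof}
Induct on the degree $n$ of $L=\sum_{i=0}^na_iX^i$ in $X$. The case $n=0$ is trivial. Let $n\ge1$. If $a_0=0$, then $L=L'X$ with $\deg L'=n-1$. If $a_0\ne0$, the polynomial $\sum a_iT^{p^i}$ has derivative $a_0$, so it is separable, of degree $p^n>1$, and has a root $b\ne0$. Write $L=M(X-b^{p-1})+c$ with $c\in F$. Evaluating at $b$ gives $cb=0$, so $c=0$. Now apply \eqref{eq:conj} to $X-b^{p-1}$ and induction to $M$.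
\end{proof}

Let $A=F\otimes_{\mathbb F_p}F$, a commutative ring. It is an $F$-$F$-bimodule via $a(\alpha\otimes\beta)b=a\alpha\otimes\beta b$.

\begin{proposition}\label{prop:pf}
The map $\alpha\otimes\beta\mapsto\alpha Y^{-1}\beta+R$ induces an isomorphism $A\to\mathcal O_F/R$ of $F$-$F$-bimodules.
\end{proposition}
\begin{proof}
The map is well defined and additive because $\mathbb F_p$ is central, and it is clearly a bimodule map.

\emph{Surjectivity.} Let $S=R+FY^{-1}F$, where $FY^{-1}F$ is the set of finite sums of elements $\alpha Y^{-1}\beta$. We show that $S$ is a subring of $\mathcal O_F$. From $X=Y+1$ we get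
\[
XY^{-1}=Y^{-1}X=1+Y^{-1},\qquad X^{-1}Y^{-1}=Y^{-1}X^{-1}=Y^{-1}-X^{-1},
\]
the second because $Y^{-1}-X^{-1}=X^{-1}(X-Y)Y^{-1}$ and $X$, $Y$ commute. Moving scalars past $X^{\pm1}$ by $X^{\pm1}\alpha=\alpha^{p^{\pm1}}X^{\pm1}$ and $\beta X^{\pm1}=X^{\pm1}\beta^{p^{\mp1}}$, we see that $X^{\pm1}\alpha Y^{-1}\beta$ and $\alpha Y^{-1}\beta X^{\pm1}$ lie in $S$. So $S$ is closed under left and right multiplication by $R$. For the product of two terms $\alpha Y^{-1}\beta$ and $\alpha'Y^{-1}\beta'$, choose $\gamma\in F$ with $\gamma^p-\gamma=\beta\alpha'$. Then $Y\gamma=\gamma^pX-\gamma=\gamma^pY+\beta\alpha'$. Multiplying by $Y^{-1}$ on both sides gives $\gamma Y^{-1}=Y^{-1}\gamma^p+Y^{-1}\beta\alpha'Y^{-1}$, so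
\[
\alpha Y^{-1}\beta\cdot\alpha'Y^{-1}\beta'=\alpha\gamma Y^{-1}\beta'-\alpha Y^{-1}\gamma^p\beta'\in S .
\]
Thus $S$ is a ring. It contains $F\{X\}$, $X^{-1}$ and $Y^{-1}$, so by Lemma~\ref{lem:factor} it contains the inverse of every nonzero element of $F\{X\}$. Hence $S=\mathcal O_F$.

\emph{Injectivity.} A nonzero element of $A$ can be written $\sum_{j=1}^n\alpha_j\otimes\beta_j$ with $\beta_1,\dots,\beta_n$ linearly independent over $\mathbb F_p$ and the $\alpha_j$ not all $0$. Suppose $\sum_j\alpha_jY^{-1}\beta_j\in R$. Since $Y^{-1}=-\sum_{i\ge0}X^i$, the coefficient of $X^i$ $(i\ge0)$ in this sum is $-\sum_j\alpha_j\beta_j^{p^i}$. So there is $m\ge0$ with $\sum_j\alpha_j\beta_j^{p^i}=0$ for all $i\ge m$. Therefore the square matrix $(\beta_j^{p^{m+l}})_{0\le l<n,\ 1\le j\le n}$ is singular, and there are $c_0,\dots,c_{n-1}\in F$, not all $0$, with $\sum_lc_l(\beta_j^{p^m})^{p^l}=0$ for all $j$. The nonzero polynomial $\sum_{l<n}c_lT^{p^l}$ has degree at most $p^{n-1}$. It is additive, so it vanishes on the $\mathbb F_p$-span of the $\beta_j^{p^m}$. These are linearly independent, since $\varphi^m$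 is injective and $\mathbb F_p$-linear, so the span has $p^n$ elements. This is a contradiction.
\end{proof}

Let $\rho:\mathcal O_F\to A$ be the resulting additive surjection with kernel $R$, so $\rho(\alpha Y^{-1}\beta)=\alpha\otimes\beta$. It is a bimodule map, and from
\[
X\alpha Y^{-1}\beta=\alpha^p(1+Y^{-1})\beta,\qquad \alpha Y^{-1}\beta X=\alpha(1+Y^{-1})\beta^{1/p}
\]
we read off
\begin{equation}\label{eq:rho}
\rho(afb)=(a\otimes b)\rho(f),\quad \rho(Xf)=(\varphi\otimes1)\rho(f),\quad \rho(fX)=(1\otimes\varphi^{-1})\rho(f)
\end{equation}
for $a,b\in F$, $f\in\mathcal O_F$. In the commutative ring $A$ of characteristic $p$ we have $(\varphi\otimes\varphi)(r)=r^p$. Writing $\wp(r)=r^p-r$, we obtain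
\begin{equation}\label{eq:comm}
(1\otimes\varphi)\,\rho([X,y])=\wp(\rho(y))\qquad(y\in\mathcal O_F).
\end{equation}
So, up to the automorphism $1\otimes\varphi$, the commutator with $X$ acts on $\mathcal O_F/R$ as the Artin--Schreier map of $A$.

\section{Defining the Laurent polynomials}\label{sec:define}

Every Laurent polynomial is a commutator with $X$. Given $\sum c_iX^i\in R$, choose $y_i\in F$ with $y_i^p-y_i=c_{i+1}$, and $y_i=0$ if $c_{i+1}=0$. Then
\begin{equation}\label{eq:Rcomm}
\Bigl[X,\sum y_iX^i\Bigr]=\sum(y_i^p-y_i)X^{i+1}=\sum c_iX^i .
\end{equation}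
The converse fails: $[X,sY^{-1}]=(s^p-s)(1+Y^{-1})$ for $s\in F$, which is not in $R$ if $s\notin\mathbb F_p$. But $R$ is closed under multiplication by $F$ on both sides, so if $f\in R$, then all $afb$ with $a,b\in F$ are commutators with $X$. We shall show that this stronger property characterizes $R$ when $\operatorname{trdeg}F\ge1$. By \eqref{eq:rho} and \eqref{eq:comm}, the question becomes which $\sigma\in A$ have all their multiples $(a\otimes b)\sigma$ in $\wp(A)$.

\begin{example}\label{ex:toy}
Let $t\in F$ be transcendental over $\mathbb F_p$ and $\sigma=1\otimes1$. We show that the multiple $g=t^{-1}\otimes t$ of $\sigma$ is not in $\wp(A)$. Two formal solutions of $r^p-r=g$ are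
\[
r=-\sum_{j\ge0}t^{-p^j}\otimes t^{p^j},\qquad r=\sum_{j\ge1}t^{-p^{-j}}\otimes t^{p^{-j}} .
\]
In the first, the exponents in the left factor decrease forever. In the second, those in the right factor do. As recalled below, elements of $F$ can be expanded in rational powers of $t$ with \emph{well-ordered} exponents and coefficients in a subfield $\kappa$, and this excludes both. Indeed, let $r\in A$ with $r^p-r=g$. Expand both tensor factors, and let $c_j\in\kappa\otimes_{\mathbb F_p}\kappa$ be the coefficient of $r$ at $t^{-p^j}\otimes t^{p^j}$, $j\in\mathbb Z$. Comparing coefficients gives $c_j=\Phi(c_{j-1})$ for $j\ne0$ and $c_0=\Phi(c_{-1})-1$, where $\Phi$ is the $p$-th power map on $\kappa\otimes\kappa$. By well-ordering, $c_j=0$ for $j\ll0$ and for $j\gg0$. But then $c_j=0$ for $j<0$, and $c_j=-1$ for all $j\ge0$, a contradiction.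
\end{example}

For general $\sigma$ the terms may interfere with each other. We choose $a=t^{-N}$ and $b=t^M$ so that one term of $(a\otimes b)\sigma$ is isolated from all others on its orbit under multiplication of exponents by powers of $p$.

\begin{lemma}\label{lem:AS}
Let $\operatorname{trdeg}F\ge1$, and let $\sigma\in A$ satisfy $(a\otimes b)\sigma\in\wp(A)$ for all $a,b\in F$. Then $\sigma=0$.
\end{lemma}
\begin{proof}
\emph{Expansions.} Let $B$ be a transcendence basis of $F$, $t\in B$, and let $\kappa$ be the algebraic closure of $\mathbb F_p(B\setminus\{t\})$ in $F$. Then $t$ is transcendental over $\kappa$ and $F$ is the algebraic closure of $\kappa(t)$. Let $\kappa((t^{\mathbb Q}))$ be the Hahn field of formal series $\sum_{q\in\mathbb Q}r_qt^q$ with $r_q\in\kappa$ and well-ordered support $\{q:r_q\ne0\}$. It is algebraically closed, because $\kappa$ is algebraically closed and $\mathbb Q$ is divisible \cite{maclane}. So $F$ embeds in it over $\kappa(t)$, and we write $r=\sum_qr_qt^q$ for $r\in F$. We have $(r^p)_{pq}=(r_q)^p$: the coefficient of $r^p$ at $pq$ is the sum of $r_{q_1}\cdots r_{q_p}$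 over all $p$-tuples with $q_1+\dots+q_p=pq$, and the nonconstant tuples fall into orbits of size $p$ under cyclic permutation, each contributing $0$.

For $r=\sum_ir_i\otimes s_i\in A$ define
\[
\hat r:\mathbb Q^2\to\kappa\otimes_{\mathbb F_p}\kappa,\qquad \hat r(q,q')=\sum_i(r_i)_q\otimes(s_i)_{q'} .
\]
This is well defined, since $(a,b)\mapsto a_q\otimes b_{q'}$ is $\mathbb F_p$-bilinear, and it is additive in $r$. Let $\operatorname{supp}\hat r$ be the set of points where $\hat r\neq0$. The following holds.

(1) \emph{The map $r\mapsto\hat r$ is injective.} Write $r=\sum_ir_i\otimes s_i$ with the $s_i$ linearly independent over $\mathbb F_p$, and suppose $\hat r=0$. For every $\mathbb F_p$-linear $\lambda:\kappa\to\mathbb F_p$ and every $q$, applying $\lambda\otimes1$ gives $\sum_i\lambda((r_i)_q)(s_i)_{q'}=0$ for all $q'$, that is, $\sum_i\lambda((r_i)_q)s_i=0$. By independence $\lambda((r_i)_q)=0$. As $\lambda$ and $q$ are arbitrary, all $r_i=0$.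

(2) \emph{There are well-ordered $S,S'\subseteq\mathbb Q$ with $\operatorname{supp}\hat r\subseteq S\times S'$}, namely the finite unions of the supports of the $r_i$ and of the $s_i$.

(3) \emph{$\widehat{r^p}(pq,pq')=\Phi(\hat r(q,q'))$, where $\Phi=\varphi\otimes\varphi$ on $\kappa\otimes\kappa$ is bijective}, with inverse $\varphi^{-1}\otimes\varphi^{-1}$. Indeed $r^p=\sum_ir_i^p\otimes s_i^p$.

(4) \emph{Multiplying $r$ by $t^{-N}\otimes t^M$ $(N,M\in\mathbb Z)$ translates $\hat r$, and hence its support, by $(-N,M)$.}

\emph{Isolating a term.} Suppose $\sigma\ne0$. By (1) and (2), $\operatorname{supp}\hat\sigma$ is nonempty and there are a least first coordinate $q_0$ and a least second coordinate $s_0$ of its points. Choose $q_0'$ with $(q_0,q_0')\in\operatorname{supp}\hat\sigma$. Choose integers $N,M$ with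
\[
q:=q_0-N<0,\qquad s_0+M>0,\qquad q':=q_0'+M<p(s_0+M).
\]
The last two inequalities hold for all large $M$, as $p>1$. Then $q'\ge s_0+M>0$. Let $g=(t^{-N}\otimes t^M)\sigma$. By (4), all points of $\operatorname{supp}\hat g$ have first coordinate at least $q$ and second coordinate at least $s_0+M$. Put $g_j=\hat g(p^jq,p^jq')$ for $j\in\mathbb Z$. Then:
\begin{itemize}
\item $g_0=\hat\sigma(q_0,q_0')\ne0$;
\item $g_j=0$ for $j\ge1$, since $p^jq<q$;
\item $g_j=0$ for $j\le-1$, since $p^jq'\le q'/p<s_0+M$.
\end{itemize}

\emph{The contradiction.} By hypothesis $g=r^p-r$ with $r\in A$. Put $c_j=\hat r(p^jq,p^jq')$. By (3), $g_j=\Phi(c_{j-1})-c_j$ for all $j$. As $q<0<q'$, the sequence $p^jq$ strictly decreases as $j\to+\infty$, and $p^jq'$ strictly decreases as $j\to-\infty$. A well-ordered set contains only finitely many terms of a strictly decreasing sequence, so by (2) $c_j=0$ whenever $|j|$ is large. For $j\le-1$ we have $c_j=\Phi(c_{j-1})$, hence $c_j=0$ for all $j\le-1$. Then $c_0=\Phi(c_{-1})-g_0=-g_0\ne0$, and $c_j=\Phi(c_{j-1})\ne0$ for all $j\ge1$ because $\Phi$ is injective. This contradicts $c_j=0$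 for large $j$.
\end{proof}

\begin{proposition}\label{prop:define}
If $t\in F$ is transcendental over $\mathbb F_p$, then
\[
R=\{f\in\mathcal O_F:\ \forall a,b\in C(t)\ \exists y\in\mathcal O_F\ \ afb=Xy-yX\}.
\]
\end{proposition}
\begin{proof}
By Lemma~\ref{lem:centralizer}, $C(t)=F$. If $f\in R$, then $afb\in R$ for all $a,b\in F$, and $afb$ is a commutator with $X$ by \eqref{eq:Rcomm}. Conversely, let $f$ belong to the right-hand side and put $\sigma=(1\otimes\varphi)\rho(f)$. For $a,b\in F$, with $y$ such that $afb=[X,y]$, \eqref{eq:rho} and \eqref{eq:comm} give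
\[
(a\otimes b^p)\sigma=(1\otimes\varphi)\rho(afb)=\wp(\rho(y))\in\wp(A).
\]
As $b^p$ runs through all of $F$, Lemma~\ref{lem:AS} yields $\sigma=0$. So $\rho(f)=0$ and $f\in R$.
\end{proof}

\begin{remark}
Lemma~\ref{lem:AS} fails for $F=\overline{\mathbb F}_p$, and there $\wp$ is even surjective on $A$. Indeed, every element of $A$ lies in $E\otimes\overline{\mathbb F}_p$ for a finite field $E$. This ring is isomorphic to a finite power of $\overline{\mathbb F}_p$, on which $\wp$ acts coordinatewise and is surjective.
\end{remark}

\section{The sentence \texorpdfstring{$\psi_d$}{psi\_d} and the proof of Theorem \ref{thm:A}}\label{sec:sentence}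

We now write down in the language of rings what the preceding sections provide, with variables $t,u$ in place of the transcendental element and $X$. For elements $t,u$ of a skew field $\mathcal O$ of characteristic $p$ with $u\ne0,1$ put
\begin{align*}
K&=C(t),\\
R_{t,u}&=\{f\in\mathcal O:\ \forall a,b\in K\ \exists y\in\mathcal O\ \ afb=uy-yu\},\\
U_L&=\{b\in K:\ Lb(u-1)^{-1}\in R_{t,u}\}\qquad(L\in\mathcal O),\\
\mathcal U&=\{U_L:\ L\in R_{t,u}\setminus\{0\}\}.
\end{align*}
The set $K$ is definable from $t$, and the sets $R_{t,u}$ and $U_L$ are definable from $t,u$ and from $t,u,L$, respectively (the inverse $(u-1)^{-1}$ is the unique $z$ with $z(u-1)=1$). Quantifying over $U\in\mathcal U$ means quantifying over $L\in R_{t,u}\setminus\{0\}$. Let $\theta(t,u)$ say: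
\begin{itemize}
\item $u\ne0,1$; $K$ is commutative; and $ua=a^pu$ for all $a\in K$;
\item $\{0\}\in\mathcal U$; and for all $U\in\mathcal U$ and $b\in K$, $\ \bigcup_{j=0}^{p-1}(U+jb)\in\mathcal U$.
\end{itemize}
This is first-order. For example, $\bigcup_j(U_L+jb)\in\mathcal U$ means that there is $L'\in R_{t,u}\setminus\{0\}$ such that for all $c\in K$: $c\in U_{L'}$ if and only if $c-jb\in U_L$ for some $j\in\{0,\dots,p-1\}$.

For $x_1,\dots,x_d\in K\setminus\{0\}$ let $A_i$ and $D_i$ be defined from $K$ and $\mathcal U$ as in Section~\ref{sec:horner}. They are first-order, by induction on $i$: we have $A_0=\{0,1,\dots,p-1\}$, and $z\in A_i$ if and only if there is $L\in R_{t,u}\setminus\{0\}$ with $z\in U_L$ such that every $w\in U_L$ is $a+x_iw'$ with $a\in A_{i-1}$, $w'\in U_L$. The formula for $D_i$ is obtained in the same way. Let $\psi_d$ be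
\[
\exists t,u,x_1,\dots,x_d\ \Bigl(\theta(t,u)\ \wedge\ \bigwedge_{i=1}^d\bigl(x_i\in K\setminus\{0\}\bigr)\ \wedge\ \bigwedge_{i=1}^d\neg D_i\Bigr).
\]

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{If $\mathcal O_{F'}\models\psi_d$, then $\operatorname{trdeg}F'\ge d$.} Let $F'\models\mathrm{acf}_p$ be arbitrary and let $t,u,x_1,\dots,x_d$ be witnesses in $\mathcal O_{F'}$. By $\theta(t,u)$, $K=C(t)$ is a commutative subfield. The family $\mathcal U$ contains $\{0\}$, and with each $U$ it contains $U+\mathbb F_pb$ for every $b\in K$. By induction on dimension it contains every finite $\mathbb F_p$-subspace of $K$. As no $D_i$ holds, Proposition~\ref{prop:horner}(a) shows that $x_1,\dots,x_d\in K$ are algebraically independent, so $\operatorname{trdeg}K\ge d$. Since $uau^{-1}=a^p$ on $K$, Lemma~\ref{lem:residue} gives $\operatorname{trdeg}F'\ge\operatorname{trdeg}K\ge d$. This direction requires no knowledge of what $R_{t,u}$ is.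

\emph{If $\operatorname{trdeg}F\ge d\ge1$, then $\mathcal O_F\models\psi_d$.} Take $x_1,\dots,x_d\in F$ algebraically independent over $\mathbb F_p$, $t=x_1$ and $u=X$. Then $K=F$ by Lemma~\ref{lem:centralizer}, and $R_{t,u}=R$ by Proposition~\ref{prop:define}. By \eqref{eq:ker}, $U_L=\ker L$ for $L\in R$, so by Lemma~\ref{lem:subspaces} $\mathcal U$ is the set of all finite $\mathbb F_p$-subspaces of $F$. Hence $\theta(t,u)$ holds. By Proposition~\ref{prop:horner}(b), $D_1,\dots,D_d$ fail. So $\mathcal O_F\models\psi_d$.

\emph{The consequence.} If the transcendence degrees differ and at least one is finite, let $d$ be the smaller one. It is finite, and $\psi_{d+1}$ holds in one of $\mathcal O_F,\mathcal O_{F'}$ and fails in the other.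
\end{proof}

Pairs of distinct finite transcendence degrees are included, so the question of \cite{source} has an affirmative answer. Corollary 2.5 of \cite{source} is the case in which one of the degrees is $0$.

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(ii)$\Rightarrow$(i) is trivial, and (i)$\Rightarrow$(iii) is Theorem~\ref{thm:A}.

(iii)$\Rightarrow$(ii). If $\operatorname{trdeg}F=\operatorname{trdeg}F'$, then $F\cong F'$, since algebraically closed fields of the same characteristic and transcendence degree are isomorphic. Hence $\mathcal O_F\cong\mathcal O_{F'}$.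

Suppose both transcendence degrees are infinite. For an algebraically closed subfield $k\subseteq F$ we have $k\{X\}\subseteq F\{X\}$ and so $\mathcal O_k\subseteq\mathcal O_F$. A field isomorphism $k\to k'$ induces an isomorphism $\mathcal O_k\to\mathcal O_{k'}$ fixing $X$. Let $I$ be the set of all isomorphisms obtained in this way with $k\subseteq F$ and $k'\subseteq F'$ algebraically closed of finite transcendence degree. We verify that $I$ is a back-and-forth system.
\begin{itemize}
\item $I\ne\emptyset$: let $k,k'$ be the algebraic closures of $\mathbb F_p$ in $F$ and $F'$.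
\item \emph{Forth.} Let $\mathcal O_k\to\mathcal O_{k'}$ be in $I$ and $f\in\mathcal O_F$. Write $f=g^{-1}h$ with $g,h\in F\{X\}$, and let $k_1$ be the algebraic closure in $F$ of the field generated by $k$ and the finitely many coefficients of $g$ and $h$. Then $k_1$ has finite transcendence degree and $f\in\mathcal O_{k_1}$. Let $z_1,\dots,z_e$ be a transcendence basis of $k_1$ over $k$. As $\operatorname{trdeg}F'$ is infinite and $\operatorname{trdeg}k'$ is finite, there are $z_1',\dots,z_e'\in F'$ algebraically independent over $k'$. Extend $k\to k'$ by $z_i\mapsto z_i'$ and then to algebraic closures. This gives an isomorphism of $k_1$ with an algebraically closed subfield of $F'$ of finite transcendence degree. The induced member of $I$ extends the given one and is defined at $f$.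
\item \emph{Back} is the same statement with $F$ and $F'$ interchanged.
\end{itemize}
By Karp's theorem, $\mathcal O_F\equiv_{\infty\omega}\mathcal O_{F'}$, and every member of $I$ preserves all $L_{\infty\omega}$-formulas. The proof is an induction on formulas: members of $I$ are isomorphisms of substructures, so they preserve atomic formulas, finite and infinite Boolean combinations cause no difficulty, and the quantifier step is the back-and-forth property.

(iv) Let $F\subseteq F'$ both have infinite transcendence degree. As in the forth step, a finite tuple of $\mathcal O_F$ lies in $\mathcal O_k$ for some algebraically closed $k\subseteq F$ of finite transcendence degree. The identity of $\mathcal O_k$ belongs to $I$, so the tuple satisfies the same formulas in $\mathcal O_F$ and in $\mathcal O_{F'}$.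

(v) If $F\cong F'$, then $\mathcal O_F\cong\mathcal O_{F'}$. Conversely, let $\mathcal O_F\cong\mathcal O_{F'}$. By Theorem~\ref{thm:A} the transcendence degrees are equal or both infinite. In the latter case $|F|=|\mathcal O_F|=|\mathcal O_{F'}|=|F'|$, and the infinite transcendence degrees of $F$ and $F'$ equal $|F|$ and $|F'|$. So the transcendence degrees are equal in all cases, and $F\cong F'$.

(vi) Let $\psi_0$ be a tautology. For finite $d$, the sentence $\psi_d\wedge\neg\psi_{d+1}$ holds in $\mathcal O_F$ if and only if $\operatorname{trdeg}F=d$, and this determines $F$, hence $\mathcal O_F$, up to isomorphism.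
\end{proof}

\begin{thebibliography}{9}

\bibitem{maclane}
Mac Lane, \emph{The universality of formal power series fields}, Bull. AMS \textbf{45} (1939).

\bibitem{source}
\emph{On Finding Fields From Their Algebraic Closure Geometries},
\texttt{http://www.ams.org/proc/1992-116-04/S0002-9939-1992-1100654-6/S0002-9939-1992-1100654-6.pdf}.

\end{thebibliography}
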